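# A $G_\delta$ set with $\aleph_1$ disjoint translates that countably many perfectly small sets cannot cover

Throughout, "perfect" means nonempty, closed and without isolated points. Groups such as $2^{\mathbb N}$ carry coordinatewise addition modulo 2, so $x+x=0$ and sums are the same as differences.

## 1. A graph on $2^{\mathbb N}$ with cliques of size $\aleph_1$ and no perfect clique

Let $\langle n,i\rangle=2^n(2i+1)-1$. This is a bijection $\mathbb N^2\to\mathbb N$, since every positive integer is uniquely a power of two times an odd number. For $x\in 2^{\mathbb N}$ define the $n$-th section $(x)_n\in2^{\mathbb N}$ by $(x)_n(i)=x(\langle n,i\rangle)$. A sequence $x$ is the same thing as the list $(x)_0,(x)_1,\dots$, and every list of elements of $2^{\mathbb N}$ occurs. For example $\langle 0,i\rangle=2i$, while $\langle n,i\rangle$ is odd for $n\ge1$. So for $x=0101\dots$ we get $(x)_0=000\dots$ and $(x)_n=111\dots$ for $n\ge1$.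

Let $\Gamma$ be the graph on $2^{\mathbb N}$ in which two distinct points $x,y$ are joined when $y=(x)_n$ or $x=(y)_n$ for some $n$. In the example, $0101\dots$ is joined to both constant sequences.

**Proposition 1.** There are distinct points $x_\alpha$ ($\alpha<\omega_1$) such that for $\beta<\alpha$ we have $x_\beta=(x_\alpha)_n$ for some $n$. In particular $\Gamma$ has a clique of size $\aleph_1$.

*Proof.* Suppose $x_\beta$ is chosen for all $\beta<\alpha$. There are countably many of these points. Consider all $x$ whose even-numbered sections list them (with repetitions; no condition if $\alpha=0$). The odd-numbered sections are free, so there are uncountably many such $x$, and we choose $x_\alpha$ among them outside the countable set $\{x_\beta:\beta<\alpha\}$. $\square$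

**Proposition 2.** $\Gamma$ has no perfect clique.

*Proof.* Let $P$ be a perfect clique. Then $P\times P$ is the union of the diagonal, the sets $E_n=\{(x,y)\in P^2:y=(x)_n\}$, and their mirror images $\{(x,y)\in P^2:x=(y)_n\}$. The set $E_n$ is closed. If it contained a nonempty relatively open box $U\times V$, then for $x\in U$ the set $V$ would consist of the single point $(x)_n$, which is impossible because $P$ has no isolated points. So $E_n$ is nowhere dense. The same argument applies to its mirror image and to the diagonal. Thus the nonempty compact space $P\times P$ is meager in itself, contradicting the Baire category theorem. $\square$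

So $\Gamma$, a graph of Sierpiński type, has an uncountable clique produced by a recursion of length $\omega_1$, and no perfect clique. We shall use it to separate two notions of smallness for Borel sets in the group $2^{\mathbb N}$: one that holds as soon as $\aleph_1$ translates are disjoint, and one that asks for a perfect set.

## 2. Invariant ccc $\sigma$-ideals and perfectly small sets

**Definition ($\sigma$-ideals).** A $\sigma$-ideal on an uncountable Polish space $X$ is a family $\mathcal I\subseteq\mathcal P(X)$ closed under subsets and countable unions. It is assumed to contain all singletons, and each member of $\mathcal I$ is covered by a Borel member of $\mathcal I$. It is *ccc* if there is no uncountable family of pairwise disjoint Borel subsets of $X$ outside $\mathcal I$. A $\sigma$-ideal on $2^{\mathbb N}$ is *invariant* if $t+A\in\mathcal I$ whenever $A\in\mathcal I$ and $t\in2^{\mathbb N}$.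

The null sets for the product measure and the meager sets are invariant ccc $\sigma$-ideals. The countable sets form an invariant $\sigma$-ideal that is not ccc: the sets $\{x:(x)_0=y\}$, $y\in2^{\mathbb N}$, are closed, uncountable and pairwise disjoint.

**Definition ($\mathcal I_{ccc}$).** $\mathcal I_{ccc}$ is the $\sigma$-ideal on $2^{\mathbb N}$ generated by the Borel sets that belong to every invariant ccc $\sigma$-ideal on $2^{\mathbb N}$.

By the examples, every set in $\mathcal I_{ccc}$ is both null and meager. Here is a simple way to get in.

> (1) If a Borel set $A$ has uncountably many pairwise disjoint translates, then $A\in\mathcal I_{ccc}$.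

Indeed, let $\mathcal I$ be an invariant ccc $\sigma$-ideal. If $A\notin\mathcal I$, then no translate of $A$ is in $\mathcal I$ by invariance, and uncountably many of these Borel sets are pairwise disjoint, contradicting ccc.

**Definition (perfect smallness).** Let $0<\kappa\le\aleph_1$. A set $A\subseteq2^{\mathbb N}$ is *perfectly $\kappa$-small* if there is an uncountable perfect set $P$ (a *witness*) with $|(t+A)\cap P|<\kappa$ for all $t\in2^{\mathbb N}$. So $A$ is perfectly $\aleph_1$-small iff for some perfect $P$ all the sets $(t+A)\cap P$ are countable.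

(A perfect set in $2^{\mathbb N}$ is automatically uncountable.) A perfect subset of a witness is again a witness. A countable set is perfectly $\aleph_1$-small, and any $P$ is a witness; a singleton is perfectly $2$-small. The closed subgroup $A=\{x:x(2i)=0\text{ for all }i\}$ is perfectly $2$-small with witness $P=\{x:x(2i+1)=0\text{ for all }i\}$: if $x,x'\in P\cap(t+A)$, then $x+x'\in P\cap (A+A)=P\cap A=\{0\}$.

The case $\kappa=2$ has a useful reformulation. For $y\ne y'$,
$$(y+A)\cap(y'+A)=\emptyset\iff y+y'\notin A+A\iff\text{no translate of }A\text{ contains both }y\text{ and }y'.\tag{2}$$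
For the first equivalence, $y+a=y'+a'$ means $y+y'=a+a'$. For the second, if $y=t+a$ and $y'=t+a'$, then $y+y'=a+a'$; conversely, if $y+y'=a+a'$, put $t=y+a$, so that $t+a=y$ and $t+a'=y'$. Hence $A$ is perfectly $2$-small iff the translates $p+A$, $p\in P$, are pairwise disjoint for some perfect $P$.

Let $\mathcal N$ be the $\sigma$-ideal generated by the Borel perfectly $\aleph_1$-small sets; a set is in $\mathcal N$ iff countably many such sets cover it. The question, posed in the slides "On Borel sets belonging to every invariant ccc $\sigma$-ideal on $2^{\mathbb N}$" (http://www.impan.pl/BC/Arch/2012/SetTheory/Slides/zakrzewski.pdf), is whether $\mathcal I_{ccc}=\mathcal N$. One inclusion holds. We use the Lusin–Novikov theorem: a Borel subset of a product $X\times Y$ of Polish spaces with all sections $E_x=\{y:(x,y)\in E\}$ countable is a countable union of graphs of Borel functions, each defined on a Borel subset of $X$.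

**Proposition 3.** $\mathcal N\subseteq\mathcal I_{ccc}$.

*Proof.* Let $A$ be Borel and perfectly $\aleph_1$-small with witness $P$, and let $\mathcal I$ be an invariant ccc $\sigma$-ideal. The set $E=\{(x,p):p\in P,\ x\in p+A\}$ is Borel, and $E_x=P\cap(x+A)$ is countable for each $x$. By Lusin–Novikov, $E=\bigcup_n\mathrm{graph}(f_n)$ with $f_n$ Borel on Borel domains, so $p+A=\bigcup_nf_n^{-1}(p)$ for $p\in P$. Suppose $A\notin\mathcal I$. Then for every $p\in P$ we have $p+A\notin\mathcal I$, so $f_n^{-1}(p)\notin\mathcal I$ for some $n$. As $P$ is uncountable, one $n$ serves uncountably many $p$. For that $n$ the sets $f_n^{-1}(p)$ are pairwise disjoint and Borel, contradicting ccc. Hence $A\in\mathcal I$. So $A$ belongs to every invariant ccc $\sigma$-ideal, and $A\in\mathcal I_{ccc}$. $\square$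

The other inclusion fails, and this is provable in ZFC.

**Theorem 1.** $\mathcal N\subsetneq\mathcal I_{ccc}$. More precisely, there is a $G_\delta$ set $A\subseteq2^{\mathbb N}$ such that

1. there are $p_\alpha$ ($\alpha<\omega_1$) with the sets $p_\alpha+A$ pairwise disjoint; hence $A\in\mathcal I_{ccc}$;
2. $A\notin\mathcal N$.

**Theorem 2.** If an $F_\sigma$ set $F\subseteq2^{\mathbb N}$ has uncountably many pairwise disjoint translates, then $F$ is perfectly $2$-small, so $F\in\mathcal N$.

Part 1 of Theorem 1 asks for an uncountable clique in the graph joining $y,y'$ when $y+y'\notin A+A$. By (2), a perfect clique there would make $A$ perfectly $2$-small. This is why $\Gamma$ is a promising start.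

## 3. Why closed and $F_\sigma$ sets cannot separate the ideals

A sensible first try for Theorem 1 is a closed set $A$ with $\aleph_1$ disjoint translates, or a countable union of closed sets. Theorem 2 says that this can never work. When $A=F$ is $F_\sigma$, the condition $y+y'\notin F+F$ splits into countably many *open* conditions, and open conditions survive small perturbations. So the uncountable clique can be fused into a perfect one.

*Proof of Theorem 2.* If $F=\emptyset$, any perfect set is a witness. Let $F=\bigcup_nF_n\neq\emptyset$ with $F_n$ compact and increasing, and let $Y$ be uncountable with the sets $y+F$, $y\in Y$, pairwise disjoint. By (2), $y+y'\notin F+F=\bigcup_n(F_n+F_n)$ for distinct $y,y'\in Y$.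

**Step 1. Making $Y$ have no isolated points.** Remove from $Y$ every point that has a basic clopen neighborhood meeting $Y$ in a countable set. There are countably many basic clopen sets, so countably many points are removed. Each neighborhood of a remaining point contains uncountably many points of the original $Y$, hence also remaining ones. So we may assume that $Y$ is nonempty without isolated points.

**Step 2. A fusion tree of points of $Y$.** Write $G_l=\{x\in2^{\mathbb N}:x|l=0\}$, a clopen subgroup. We choose $y_s\in Y$ ($s\in2^{<\mathbb N}$) and $l_0<l_1<\cdots$ such that for distinct $s,s'\in2^n$: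

* the cosets $y_s+G_{l_n}$ and $y_{s'}+G_{l_n}$ are distinct;
* $(y_s+y_{s'}+G_{l_n})\cap(F_n+F_n)=\emptyset$;

and $y_{s^\frown i}\in y_s+G_{l_n}$ for all $s\in2^n$, $i\in\{0,1\}$. Take $y_\emptyset\in Y$ arbitrary and $l_0=0$. Given level $n$, for each $s\in2^n$ pick distinct $y_{s^\frown0},y_{s^\frown1}\in Y\cap(y_s+G_{l_n})$, which is possible since $y_s$ is not isolated in $Y$. Points at different nodes of level $n+1$ are distinct: below the same $s$ by choice, below different $s$ because the cosets are disjoint. So their pairwise sums avoid the compact set $F_{n+1}+F_{n+1}$. Since finitely many points are involved, both bulleted conditions hold if $l_{n+1}>l_n$ is large enough.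

**Step 3. Reading off the witness.** Let $P=\bigcap_n\bigcup_{s\in2^n}(y_s+G_{l_n})$. The cosets are nested along the tree, disjoint on each level, and shrink to points as $l_n\to\infty$. So $P$ is homeomorphic to $2^{\mathbb N}$, hence perfect. Let $x\ne x'$ be in $P$. For all large $n$ they lie in different cosets $y_s+G_{l_n}$, $y_{s'}+G_{l_n}$ with $s,s'\in2^n$. Then $x+x'\in y_s+y_{s'}+G_{l_n}$, so $x+x'\notin F_n+F_n$. As the sets $F_n+F_n$ increase to $F+F$, we get $x+x'\notin F+F$. By (2), no translate of $F$ contains both $x$ and $x'$. So $F$ is perfectly $2$-small with witness $P$, and, being Borel, $F\in\mathcal N$. $\blacksquare$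

Hence the class $G_\delta$ in Theorem 1 cannot be lowered to $F_\sigma$ for sets having uncountably many pairwise disjoint translates. The set we want must contain a condition that is met only "infinitely often".

## 4. Turning edges of the graph into group elements

We want points $p_\alpha$ in a group whose pairwise sums lie in a set $C$ coming from the edges of $\Gamma$; then we look for $A$ with $A+A$ avoiding $C$ as far as needed.

The obvious choice $p_\alpha=x_\alpha$ and $C'=\{x+(x)_n:n\in\mathbb N,\ (x)_n\ne x\}$ is useless, because $C'=2^{\mathbb N}\setminus\{0\}$. To see this, let $d\ne0$. Since $\langle1,i\rangle=4i+1>i$, we can define $x$ recursively by $x(4i+1)=x(i)+d(i)$, with value $0$ at all other places. Then $x+(x)_1=d$. So $A+A$ avoids $C'$ only if $A$ has at most one point. The sum of two points has forgotten which edge it came from. We therefore embed $2^{\mathbb N}$ as a linearly independent set.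

**Definition (the vectors $\tau_x$).** Let $H=2^{2^{<\mathbb N}}$, a group isomorphic to $2^{\mathbb N}$. For $x\in2^{\mathbb N}$ let $\tau_x\in H$ be the characteristic function of the set of finite initial segments of $x$. Let $T=\{\tau_x:x\in2^{\mathbb N}\}$.

For $x=000\dots$, the vector $\tau_x$ has value $1$ exactly at $\emptyset,0,00,000,\dots$. The map $x\mapsto\tau_x$ is continuous and injective. The set $T$ is linearly independent over $\mathbb F_2$: if $x_1,\dots,x_k$ are distinct ($k\ge1$) and $n$ is so large that the $x_i|n$ are distinct, then $\sum_i\tau_{x_i}$ has value $1$ at the coordinate $x_1|n$. So every element of $\mathrm{span}(T)$ has a well-defined finite *support* in $T$, and it is determined by it. The support of a sum is the symmetric difference of the supports.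

**Definition (the sets $C_i$, $D_m$, $C$).** For $n,l\in\mathbb N$ let $F_{n,l}=\{x:(x)_n|l\ne x|l\}$, a clopen set, and
$$C_{n,l}=\{\tau_x+\tau_{(x)_n}:x\in F_{n,l}\}.$$
Enumerate these sets as $C_0,C_1,\dots$. Put $D_m=\bigcup_{i<m}C_i$ and
$$C=\bigcup_iC_i=\{\tau_x+\tau_{(x)_n}:n\in\mathbb N,\ (x)_n\ne x\}.$$

Each $C_{n,l}$ is compact, as a continuous image of a clopen set, and omits $0$, because $\tau_x\ne\tau_{(x)_n}$ for $x\in F_{n,l}$. So each $D_m$ is compact with $0\notin D_m$; also $D_0=\emptyset$, and the $D_m$ increase to $C$. With $x_\alpha$ from Proposition 1, put $p_\alpha=\tau_{x_\alpha}$. Then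
$$p_\alpha+p_\beta\in C\qquad(\alpha\ne\beta).\tag{3}$$

The next lemma is the group version of "no perfect clique", in a much stronger form: a single $C_i$ does not contain $X+Y$ for any *infinite* $X,Y$, wherever in $H$ they lie.

**Lemma 1.** For each $i$ there are no infinite $X,Y\subseteq H$ with $X+Y\subseteq C_i$.

*Proof.* Suppose $X,Y$ are such sets. Every element of $C_i$ has support of size $2$.

**Step 1. Controlling differences inside $X$.** Fix $x_0\in X$. For $y\in Y$ let $e_y$ be the support of $x_0+y$, a $2$-element subset of $T$. The map $y\mapsto e_y$ is injective. For $x\in X\setminus\{x_0\}$ we have $x+x_0=(x+y)+(x_0+y)\in\mathrm{span}(T)$. Let $w_x$ be its support, which is nonempty and does not depend on $y$. For every $y\in Y$ the element $x+y=(x+x_0)+(x_0+y)$ has support $w_x\triangle e_y$, and this has size $2$. So $|w_x|+2-2|w_x\cap e_y|=2$, that is,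
$$|w_x|=2|w_x\cap e_y|\qquad\text{for all }y\in Y.$$
Since $w_x\ne\emptyset$ and $|e_y|=2$, $|w_x|$ is $2$ or $4$. If $|w_x|=4$, then $e_y\subseteq w_x$ for all $y\in Y$, which allows at most $6$ sets $e_y$; this contradicts the infinity of $Y$. So $|w_x|=2$ and $|w_x\cap e_y|=1$ for all $y\in Y$.

**Step 2. Finding a common vertex.** Fix $x_1\in X\setminus\{x_0\}$. Each $e_y$ meets the two-element set $w_{x_1}$, so there are $a\in w_{x_1}$ and an infinite $Y_1\subseteq Y$ with $a\in e_y$ for all $y\in Y_1$. Write $e_y=\{a,s_y\}$ for $y\in Y_1$; the $s_y$ are distinct. Let $x\in X\setminus\{x_0\}$. If $a\notin w_x$, then $|w_x\cap e_y|=1$ forces $s_y\in w_x$ for all $y\in Y_1$, which is impossible as $w_x$ is finite. So $w_x=\{a,r_x\}$. The $r_x$ are distinct because the elements $x+x_0$ are, and $r_x\ne s_y$ because $|w_x\cap e_y|=1$. Thus $x+y$ has support $w_x\triangle e_y=\{r_x,s_y\}$, and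
$$x+y=r_x+s_y\in C_i\qquad(x\in X\setminus\{x_0\},\ y\in Y_1).$$

**Step 3. Counting edges.** Pick three such $x$'s and three such $y$'s. We get six distinct vertices of $T$ and nine different pairs $\{r_x,s_y\}$, each of the form $\{\tau_z,\tau_{(z)_n}\}$, where $n$ is the fixed number belonging to $C_i=C_{n,l}$. Each such pair is determined by its vertex $\tau_z$, one of the six. So there are at most six such pairs, a contradiction. $\square$

## 5. A set that absorbs translates of thin compact sets

**A coding, and how it breaks.** Suppose $A\subseteq H\times K$ for some further group $K$, and write $A^k=\{h:(h,k)\in A\}$. If $(h,k)$ lies in both $(p_\alpha,0)+A$ and $(p_\beta,0)+A$, then $h+p_\alpha,h+p_\beta\in A^k$, so $p_\alpha+p_\beta\in A^k+A^k$. So the translates by the points $(p_\alpha,0)$ are disjoint as soon as $(A^k+A^k)\cap C=\emptyset$ for every $k$. To make $A$ rich, let $k$ describe a set $S$ with $(S+S)\cap C=\emptyset$, and let $(h,k)\in A$ when $h\in S$. The description proceeds in finite steps. Fix an enumeration of $2^{<\mathbb N}$; for $h\in H$ let $h|j\in2^j$ be the restriction to the first $j$ coordinates,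 and for $B\subseteq H$ let $B|j=\{h|j:h\in B\}$. At step $j$, $k$ announces a set $S_j\subseteq2^j$ meant to contain $S|j$, and a bit $b_j$. Each bit $1$ raises by one the number $m$ for which we promise that $S_j+S_j$ already avoids $D_m|j$. Infinitely many bits must be $1$, and this is the $G_\delta$ condition that Section 3 told us to expect.

How should a coordinate $k_j$ encode $(S_j,b_j)$? The literal way is to let $K_j=\mathcal P(2^j)\times\{0,1\}$, with symmetric difference and addition modulo 2, and to let $k_j$ be the pair $(S_j,b_j)$. This gives a set with $\aleph_1$ disjoint translates, but it is perfectly $2$-small. Indeed, for $z\in2^{\mathbb N}$ let $k^z$ have $j$-th coordinate $(2^j,0)$ if $z(j)=1$ and $(\emptyset,0)$ if $z(j)=0$, and let $P=\{(0,k^z):z\in2^{\mathbb N}\}$, a perfect set. Let $z\ne z'$, say $z(j)\ne z'(j)$. For every $k'\in K$ the $j$-th sets announced by $k'+k^z$ and $k'+k^{z'}$ are complementary in $2^j$. So for each $h$, the restriction $h|j$ belongs to only one of them, and $(h,k'+k^z)$, $(h,k'+k^{z'})$ cannot both be in the set. Thus each translate of the set contains at most one point of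 $P$.

The code is destroyed by moving $k$. The repair is a redundant code: one translation of $K_j$ should make a *whole set* of up to $j+1$ elements of $K_j$ carry the same prescribed message.

**Lemma 2.** Let $Z$ be a nonempty finite set and $M\ge1$. There are $L$ and $\psi:2^L\to Z$ such that for every nonempty $U\subseteq2^L$ with $|U|\le M$ and every $z\in Z$ there is $w\in2^L$ with $\psi(w+u)=z$ for all $u\in U$.

For example, for $Z=\{0,1\}$ and $M=2$ one can take $L=4$ and $\psi(v)=v_1v_2+v_3v_4$ modulo 2. For $d\ne0$ the function $\psi(v)+\psi(v+d)=d_1v_2+d_2v_1+d_3v_4+d_4v_3+\psi(d)$ is affine and nonconstant, so it is $1$ for exactly $8$ of the $16$ vectors $v$. As $v\mapsto v+d$ exchanges the two cases, $\psi(v)=1,\psi(v+d)=0$ for exactly $4$ vectors $v$. Since $\psi$ takes the value $1$ six times and $0$ ten times, there are $6-4=2$ vectors with $\psi(v)=\psi(v+d)=1$, and $10-4=6$ with both values $0$. For $U=\{u,u'\}$ put $d=u+u'$ and $w=v+u$. For one-element $U$ it suffices that $\psi$ is onto.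

*Proof.* Let $N=2^L\ge M$. Enlarging $U$ only makes the demand harder, so it suffices to treat $|U|=M$. Choose the values of $\psi$ independently and uniformly at random.

Fix $U$ and $z$. The sets $w+U$ and $w'+U$ meet iff $w+w'\in U+U$, and $|U+U|\le M^2$. So we can choose $w_1,w_2,\dots$ greedily, each outside the union of the sets $w_i+(U+U)$ for the earlier $w_i$; while $rM^2<N$, after $r$ choices another one is possible. We get at least $N/M^2$ elements $w$ with pairwise disjoint sets $w+U$. The events "$\psi(w+u)=z$ for all $u\in U$" for these $w$ depend on values of $\psi$ at disjoint sets of places, so they are independent, and each has probability $|Z|^{-M}$. So the probability that no $w$ works for $(U,z)$ is at most $(1-|Z|^{-M})^{N/M^2}$.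

There are at most $N^M|Z|$ pairs $(U,z)$. With $\delta=|Z|^{-M}$, the probability that some pair fails is at most
$$N^M|Z|(1-\delta)^{N/M^2}\le N^M|Z|\,e^{-\delta N/M^2},$$
which tends to $0$ as $L\to\infty$, since $M,|Z|,\delta$ are fixed. For large $L$ some $\psi$ has no failing pair. $\square$

**Definition (the set $A$).** For $j\in\mathbb N$ apply Lemma 2 with $Z_j=\mathcal P(2^j)\times\{0,1\}$ and $M_j=j+1$ to get $L_j$ and $\psi_j$; we may take $L_j\ge1$. Let $K_j=2^{L_j}$, $K=\prod_jK_j$ and $G=H\times K$. For $k\in K$ write
$$\psi_j(k_j)=(S_j(k),b_j(k)),\qquad m_j(k)=\sum_{i\le j}b_i(k).$$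
Let $A$ be the set of $(h,k)\in G$ such that

* (i) $h|j\in S_j(k)$ for all $j$;
* (ii) $(S_j(k)+S_j(k))\cap(D_{m_j(k)}|j)=\emptyset$ for all $j$;
* (iii) $b_j(k)=1$ for infinitely many $j$.

By rearranging coordinates, $G$ is isomorphic to $2^{\mathbb N}$ as a topological group. All notions involved (Borel sets, translates, invariant ccc $\sigma$-ideals, perfect smallness) are preserved by such isomorphisms, so we work in $G$ from now on. For each $j$, conditions (i) and (ii) are clopen, as they depend on finitely many coordinates. So (i) and (ii) for all $j$ are closed conditions. Condition (iii) is $\bigcap_r\bigcup_{j\ge r}\{b_j=1\}$, a $G_\delta$. Hence $A$ is $G_\delta$.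

**Proposition 4.** The sets $(p_\alpha,0)+A$, $\alpha<\omega_1$, are pairwise disjoint. Hence $A\in\mathcal I_{ccc}$.

*Proof.* Suppose $(h,k)$ lies in the translates for $\alpha\ne\beta$. Then $(h+p_\alpha,k),(h+p_\beta,k)\in A$. By (3), $p_\alpha+p_\beta\in C_i$ for some $i$, and by (iii) there is $j$ with $m_j(k)>i$. By (i), $(p_\alpha+p_\beta)|j=(h+p_\alpha)|j+(h+p_\beta)|j\in S_j(k)+S_j(k)$. Since $C_i\subseteq D_{m_j(k)}$, also $(p_\alpha+p_\beta)|j\in D_{m_j(k)}|j$. This contradicts (ii). The second statement is (1). $\square$

The next proposition is the reason for the definition of $A$: it contains a translate of every compact set that is thin in $K$ and whose shadow in $H$ has differences avoiding $C$.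

**Proposition 5.** Let $W\subseteq G$ be nonempty compact with $|\mathrm{pr}_{K_j}(W)|\le j+1$ for all $j$, and let $W_0=\mathrm{pr}_H(W)$ satisfy $(W_0+W_0)\cap C=\emptyset$. Then $t+W\subseteq A$ for some $t\in G$.

*Proof.* **Step 1. Choosing the message.** Let $S_j=W_0|j$, so $S_j+S_j=(W_0+W_0)|j$. For $m\ge1$ the compact sets $W_0+W_0$ and $D_m$ are disjoint. Hence there is $j(m)$ with $(S_j+S_j)\cap(D_m|j)=\emptyset$ for all $j\ge j(m)$. (Otherwise, for infinitely many $j$ there are $u_j\in W_0+W_0$ and $v_j\in D_m$ with $u_j|j=v_j|j$, and a limit along a subsequence lies in both sets.) We may take $j(1)<j(2)<\cdots$. Let $b_j=1$ iff $j\in\{j(1),j(2),\dots\}$.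

**Step 2. Choosing the translation.** The set $\mathrm{pr}_{K_j}(W)$ is nonempty with at most $j+1=M_j$ elements. By the choice of $\psi_j$ there is $k'_j\in K_j$ with $\psi_j(k'_j+u)=(S_j,b_j)$ for all $u\in\mathrm{pr}_{K_j}(W)$. Put $k'=(k'_j)_j$ and $t=(0,k')$.

**Step 3. Verifying (i)–(iii).** Let $(h,k)\in W$ and consider $(h,k'+k)$. For all $j$ we have $S_j(k'+k)=W_0|j\ni h|j$ and $b_j(k'+k)=b_j$, so (i) and (iii) hold. Let $m=m_j(k'+k)$, the number of $i\le j$ with $b_i=1$. If $m=0$, (ii) holds because $D_0=\emptyset$. If $m\ge1$, then $j(m)\le j$, and (ii) holds by the choice of $j(m)$. So $t+W\subseteq A$. $\square$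

In particular $A\ne\emptyset$: take $W=\{0\}$ and recall $0\notin C$.

## 6. No countable family of Borel perfectly $\aleph_1$-small sets covers $A$

Suppose $A\subseteq\bigcup_{m\in\mathbb N}A_m$ with each $A_m$ Borel and perfectly $\aleph_1$-small, with witness $Q_m\subseteq G$. We derive a contradiction.

To rule out a *single* set with witness $Q$, it would be enough to find a perfect $Q'\subseteq Q$ satisfying the hypotheses of Proposition 5, for then an uncountable $t+Q'$ lies in $A$. If $Q=\{h\}\times P$, the shadow in $H$ is a point and only thinness in $K$ matters. If $Q=P\times\{k\}$, we must shrink $P$ so that differences avoid $C$, and Lemma 1 allows this. For countably many sets we put all the witnesses into one compact set: $W$ will consist of the infinite sums of one small element for each $Q_m$. Fixing all summands but the $m$-th, we see a translate of a perfect part of $Q_m$ inside $W$, and a category argument finishes.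

**Step 1. Normalizing the witnesses.** This step ensures that each $Q_m$ either has a one-point shadow in $H$ or has infinite shadow everywhere, so that Lemma 1 applies. Suppose some nonempty relatively open $U\subseteq Q_m$ has finite image $\mathrm{pr}_H(U)$. The fibers of $\mathrm{pr}_H$ split $U$ into finitely many relatively closed sets, which are therefore also relatively open in $U$. So $\mathrm{pr}_H$ is constant on a nonempty relatively open subset of $Q_m$. Replace $Q_m$ by a nonempty relatively clopen piece of this subset; it is perfect, hence still a witness. So we may assume for each $m$: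

> $(*)$ either $\mathrm{pr}_H$ is constant on $Q_m$, or $\mathrm{pr}_H(U)$ is infinite for every nonempty relatively open $U\subseteq Q_m$.

**Step 2. What the fusion must produce.** Let
$$G_l=\{(h,k)\in G:h|l=0,\ k_i=0\text{ for }i<l\}.$$
These are decreasing clopen subgroups forming a base at $0$. We construct $l_0<l_1<\cdots$ and, for $n\ge m$ and $s\in2^{n-m}$, points $x^n_{m,s}\in Q_m$. So the $m$-th witness enters at stage $m$ with one point, and its number of points doubles at each later stage. Put $V^n_{m,s}=Q_m\cap(x^n_{m,s}+G_{l_n})$. The requirements are: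

* (a) for fixed $m\le n$ the sets $V^n_{m,s}$, $s\in2^{n-m}$, are pairwise disjoint, and $V^{n+1}_{m,s^\frown i}\subseteq V^n_{m,s}$ for $i\in\{0,1\}$;
* (b) if $(s_m)_{m\le n}\ne(s'_m)_{m\le n}$ with $s_m,s'_m\in2^{n-m}$, then $\sum_{m\le n}\mathrm{pr}_H(x^n_{m,s_m}+x^n_{m,s'_m})+\mathrm{pr}_H(G_{l_n})$ is disjoint from $D_n$;
* (c) $l_n\ge2^{(n+1)(n+2)/2}$.

Requirement (b) will keep differences out of $C$. Requirement (c) makes $l_n$ at least the number of tuples $(s_m)_{m\le n+1}$ at the *next* stage, which is $\prod_{m\le n+1}2^{n+1-m}=2^{(n+1)(n+2)/2}$. So the branching created at stage $n+1$ is seen only by coordinates $K_j$ with $j\ge l_n$, where Proposition 5 allows that many values.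

**Step 3. Carrying out the construction.** At stage $0$ take $x^0_{0,\emptyset}\in Q_0$ arbitrary and $l_0=2$. Then (c) holds, and (b) is vacuous.

At stage $n+1$, consider the compact space $\Pi=\prod O_{m,s}$ over all $(m,s)$ with $m\le n+1$ and $s\in2^{n+1-m}$, where $O_{m,s}=V^n_{m,s|(n-m)}$ for $m\le n$ and $O_{n+1,\emptyset}=Q_{n+1}$. The factors are nonempty relatively clopen subsets of the perfect sets $Q_m$. We choose the new points as one point $x\in\Pi$ that avoids finitely many closed nowhere dense sets.

The first kind is $\{x\in\Pi:x_{m,s}=x_{m,s'}\}$ for $s\ne s'$. It is closed, and it contains no nonempty open box, since in such a box the coordinates $(m,s)$ and $(m,s')$ range independently over infinite sets. So it is nowhere dense.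

For the second kind, take distinct tuples $\sigma=(s_m)_{m\le n+1}$ and $\sigma'=(s'_m)_{m\le n+1}$, let $M=\{m:s_m\ne s'_m\}\ne\emptyset$, and put
$$R_{\sigma,\sigma'}=\Big\{x\in\Pi:\sum_{m\in M}\mathrm{pr}_H(x_{m,s_m}+x_{m,s'_m})\in D_{n+1}\Big\},$$
a closed set.

*Claim.* $R_{\sigma,\sigma'}$ is nowhere dense.

*Proof of the claim.* Otherwise it has nonempty interior. Since $D_{n+1}=C_0\cup\dots\cup C_n$, it is the union of the finitely many closed sets on which the sum lies in a given $C_i$, and one of these has nonempty interior. So there are $i$ and a nonempty open box $\prod U_{m,s}\subseteq\Pi$ on which the sum lies in $C_i$. If $\mathrm{pr}_H$ is constant on $Q_m$ for every $m\in M$, the sum is $0\notin C_i$, a contradiction. Otherwise, by $(*)$, there is $m_0\in M$ such that all nonempty relatively open subsets of $Q_{m_0}$ have infinite image under $\mathrm{pr}_H$. Fix all coordinates of the box other than the two different ones $(m_0,s_{m_0})$ and $(m_0,s'_{m_0})$, and let $c\in H$ be the sum of the terms with $m\in M\setminus\{m_0\}$. Then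
$$\mathrm{pr}_H(U_{m_0,s_{m_0}})+\big(c+\mathrm{pr}_H(U_{m_0,s'_{m_0}})\big)\subseteq C_i,$$
and both summands are infinite. This contradicts Lemma 1. $\square$

By the Baire category theorem (or because finitely many nowhere dense sets cannot cover $\Pi$), pick $x\in\Pi$ outside all these sets and put $x^{n+1}_{m,s}=x_{m,s}$. For fixed $m$ the new points are distinct, so the disjointness in (a) holds if $l_{n+1}$ is large. The sums in (b) are finitely many points of $H$ outside the compact set $D_{n+1}$ (terms with $s_m=s'_m$ are zero). As the sets $\mathrm{pr}_H(G_l)=\{h:h|l=0\}$ form a base at $0$ in $H$, (b) holds if $l_{n+1}$ is large. Choose $l_{n+1}>l_n$ large enough for these and for (c). The inclusion in (a) is automatic: $x^{n+1}_{m,s^\frown i}\in V^n_{m,s}\subseteq x^n_{m,s}+G_{l_n}$ and $G_{l_{n+1}}\subseteq G_{l_n}$.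

**Step 4. The compact set $W$.** Let
$$Q'_m=\bigcap_{n\ge m}\ \bigcup_{s\in2^{n-m}}V^n_{m,s}.$$
By (a), for each $z\in2^{\mathbb N}$ the sets $V^n_{m,z|(n-m)}$ are nonempty, compact and decreasing, and they shrink to one point because $l_n\to\infty$. Different $z$ give different points, every point of $Q'_m$ arises in this way, and the map is continuous. So $Q'_m$ is homeomorphic to $2^{\mathbb N}$, and it is a perfect subset of $Q_m$.

Let $a_m=x^m_{m,\emptyset}$. For $q\in Q'_m$ we have $q\in V^m_{m,\emptyset}$, so $q+a_m\in G_{l_m}$. Hence
$$\Phi:\prod_mQ'_m\to G,\qquad\Phi(q)=\sum_m(q_m+a_m)$$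
is well defined and continuous: the terms with $m>n$ lie in $G_{l_m}\subseteq G_{l_n}$, so the series converges uniformly. Let $W=\Phi[\prod_mQ'_m]$, a nonempty compact set.

**Step 5. $W$ is thin in $K$.** Let $q\in\prod_mQ'_m$ and $q_m\in V^n_{m,s_m}$ for $m\le n$. Then $q_m+x^n_{m,s_m}\in G_{l_n}$ for $m\le n$, and the terms with $m>n$ add up to an element of the closed subgroup $G_{l_n}$. So
$$\Phi(q)\in\sum_{m\le n}(x^n_{m,s_m}+a_m)+G_{l_n}.$$
There are $\prod_{m\le n}2^{n-m}=2^{n(n+1)/2}$ tuples $(s_m)_{m\le n}$, so $W$ meets at most $2^{n(n+1)/2}$ cosets of $G_{l_n}$. For $j<l_n$ the $K_j$-coordinate depends only on the coset modulo $G_{l_n}$. With $n=0$ this gives $|\mathrm{pr}_{K_j}(W)|=1\le j+1$ for $j<l_0$. For $l_n\le j<l_{n+1}$, counting cosets of $G_{l_{n+1}}$ and using (c) gives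
$$|\mathrm{pr}_{K_j}(W)|\le2^{(n+1)(n+2)/2}\le l_n\le j+1.$$

**Step 6. Differences in the shadow of $W$ avoid $C$.** Let $W_0=\mathrm{pr}_H(W)$. A typical element of $W_0+W_0$ is
$$g=\mathrm{pr}_H(\Phi(q)+\Phi(q'))=\sum_m\mathrm{pr}_H(q_m+q'_m),\qquad q,q'\in\prod_mQ'_m.$$
If $q=q'$, then $g=0\notin C$. Otherwise let $q_{m_0}\ne q'_{m_0}$. Each set $V^n_{m_0,s}$ lies in one coset of $G_{l_n}$, so for all large $n$ the points $q_{m_0},q'_{m_0}$ lie in different sets $V^n_{m_0,s}$. For such $n\ge m_0$ let $q_m\in V^n_{m,s_m}$ and $q'_m\in V^n_{m,s'_m}$ for $m\le n$; the two tuples are distinct. For $m>n$ we have $q_m+q'_m\in G_{l_m}\subseteq G_{l_n}$. Therefore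
$$g\in\sum_{m\le n}\mathrm{pr}_H(x^n_{m,s_m}+x^n_{m,s'_m})+\mathrm{pr}_H(G_{l_n}),$$
and $g\notin D_n$ by (b). This holds for all large $n$, and the $D_n$ increase to $C$. So $g\notin C$, and $(W_0+W_0)\cap C=\emptyset$.

**Step 7. The contradiction by category.** We recall the half of the Kuratowski–Ulam theorem that we need: if $X,Y$ are Polish, $B\subseteq X\times Y$ has the Baire property, and for every $y\in Y$ the section $\{x:(x,y)\in B\}$ is meager in $X$, then $B$ is meager in $X\times Y$.

By Steps 5 and 6, Proposition 5 applies to $W$: there is $t\in G$ with $t+W\subseteq A\subseteq\bigcup_mA_m$. Put $B_m=\{q\in\prod_iQ'_i:t+\Phi(q)\in A_m\}$. These sets are Borel, as $\Phi$ is continuous, and $\prod_iQ'_i=\bigcup_mB_m$.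

Fix $m$ and all coordinates $q_i$ with $i\ne m$. Since $t+\Phi(q)=q_m+t'$ with $t'=t+a_m+\sum_{i\ne m}(q_i+a_i)$, the corresponding section of $B_m$ is
$$Q'_m\cap(t'+A_m).$$
It is countable, because $Q'_m\subseteq Q_m$ and $Q_m$ is a witness for $A_m$. A countable subset of the perfect set $Q'_m$ is meager in it. By Kuratowski–Ulam, applied in $Q'_m\times\prod_{i\ne m}Q'_i$, the set $B_m$ is meager. Thus the nonempty compact metrizable space $\prod_iQ'_i=\bigcup_mB_m$ is meager in itself, contradicting the Baire category theorem. Therefore $A\notin\mathcal N$.

Together with Propositions 3 and 4 this proves Theorem 1: $\mathcal I_{ccc}$ is not generated by the Borel perfectly $\aleph_1$-small sets. $\blacksquare$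

## 7. Analytic covers, and ideals that are ccc only for translates

The Borelness of the sets $A_m$ was used only in Step 7, to know that each $B_m$ has the Baire property. If $A_m$ is analytic, then $B_m$, its preimage under a continuous map, is analytic, and analytic sets have the Baire property. So $A$ is not even covered by countably many analytic perfectly $\aleph_1$-small sets.

On the other side, the proof that $A$ lies in every invariant ccc $\sigma$-ideal applied ccc only to a family of translates of $A$. So $A$ belongs to every invariant $\sigma$-ideal $\mathcal I$ for which no Borel set outside $\mathcal I$ has uncountably many pairwise disjoint translates.
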